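# Directed first passage percolation in high dimension: $d\,\mu(d)\to e^{-1}$

## 1. Three theorems on the time constant

Give each directed edge $x\to x+e_i$ of $\mathbb Z^d$ ($x\in\mathbb Z^d$, $1\le i\le d$) an independent passage time $X(b)$. The passage time $t(r)$ of a directed path $r$ is the sum of the $X(b)$ over its edges. Let $H_n=\{x\in\mathbb Z^d: x_1+\dots+x_d=n\}$ and
$$a_{0,n}=\inf\{t(r): r\text{ is a directed path from }0\text{ to a vertex of }H_n\}.$$
If the $X(b)$ are exponential with mean $1$, the limit $\mu(d)=\lim_n a_{0,n}/n$ exists almost surely and is a constant, the *time constant*.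

**Theorem 1.** For exponential passage times of mean $1$, $\lim_{d\to\infty}d\mu(d)=e^{-1}$.

**Theorem 2 (with a rate).** For exponential passage times of mean $1$ and every $d\ge2$,
$$d\mu(d)\ \ge\ e^{x_d-1}\ \ge\ e^{-1}+\frac1{e^2d},$$
where $x_d\in(0,1)$ solves $d\,x\,e^{1-x}=1$. As $d\to\infty$,
$$d\mu(d)\le \frac1e+\frac{\pi^2}{8e(\log d)^2}+O\!\left(\frac{\log\log d}{(\log d)^3}\right).$$

**Theorem 3 (general passage times).** Let the $X(b)\ge0$ be i.i.d. with distribution function $F$, where $F(0)=0$ and $F$ is regularly varying at $0$ with index $a\in(0,\infty)$, that is, $F(tx)/F(t)\to x^a$ as $t\downarrow0$ for all $x>0$. Assume $E\min(X_1,\dots,X_{d_0})<\infty$ for some $d_0$. Put $u_d=\inf\{u:F(u)\ge1/d\}$. Then for $d\ge d_0$ the limit $\mu_F(d)=\lim a_{0,n}/n$ exists in $L^1$ and is constant, and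
$$\frac{\mu_F(d)}{u_d}\longrightarrow\frac{a}{e\,\Gamma(1+a)^{1/a}}\qquad(d\to\infty).$$

The statement of Theorem 1 is posed as a conjecture in "Oriented percolation in dimensions $d\ge4$: bounds and asymptotic formulas" (https://sites.math.duke.edu/~rtd/reprints/paper22.pdf). It was known that $d\mu(d)$ converges to some $\gamma\in[e^{-1},2^{-1}]$; the proof below does not use this. Whether the order $(\log d)^{-2}$ in Theorem 2 is optimal is not decided here.

## 2. Levels, the scale $1/d$, and regular variation

**Paths and levels.** Every edge goes from some $H_{k-1}$ to $H_k$. So a path from $0$ to $H_n$ has exactly $n$ steps, there are exactly $d^n$ such paths, the infimum defining $a_{0,n}$ is a minimum, and the $k$-th edge of any such path joins $H_{k-1}$ to $H_k$. Hence two paths from $0$ can share an edge only at the same step, and passage times of edges between different pairs of levels are independent. Both facts are used constantly.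

**Why $1/d$.** The first step offers $d$ exponential variables, and their minimum has mean $1/d$. Choosing the cheapest edge at every vertex (the *greedy path*) gives total time of mean $n/d$, so $d\mu(d)\le1$. Theorem 1 says that planning ahead improves the constant $1$ to $e^{-1}\approx0.368$, and no further.

**Regular variation.** If $F(t)=t^a$ on $[0,1]$, then $F(tx)/F(t)=x^a$ for small $t$, and $u_d=d^{-1/a}$. For $a=1$ (uniform variables) Theorem 3 says $d\mu_F(d)\to e^{-1}$; for $a=2$ it says $\sqrt d\,\mu_F(d)\to 2/(e\,\Gamma(3)^{1/2})=\sqrt2/e$. By contrast $F(t)=e^{-1/t}$ is not regularly varying at $0$, because $F(2t)/F(t)=e^{1/(2t)}\to\infty$. For the exponential law $F(t)=1-e^{-t}$ we have $a=1$ and $u_d=-\log(1-1/d)\sim1/d$.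

**The moment condition** is weaker than $EX<\infty$. If $P(X>t)=t^{-1/2}$ for large $t$, then $EX=\infty$, but the minimum of three copies has tail $t^{-3/2}$, so $d_0=3$ works.

**Textbook tools.** We use the Chernoff bound $P(T\le y)\le e^{\theta y}Ee^{-\theta T}$ for $\theta\ge 0$; the Borel–Cantelli lemma; the consequence of Cauchy–Schwarz
$$P(Z>0)\ge\frac{(EZ)^2}{EZ^2}\qquad\text{for } Z\ge0,\ 0<EZ^2<\infty;$$
and, for $n\ge1$, the Stirling bounds $\sqrt{2\pi n}\,(n/e)^n\le n!\le e\sqrt n\,(n/e)^n$.

## 3. Small cases, and the lower bound by counting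

**Dimension one.** There is one path, so $\mu(1)=1$ by the law of large numbers.

**Dimension two, looking two steps ahead.** Here $a_{0,2}=\min_{i=1,2}(X_i+Y_i)$, where $X_i$ is the time of the $i$-th edge out of $0$ and $Y_i$, the minimum of the two edge times out of $e_i$, is exponential with rate $2$. All four variables are independent. Since $P(X_i+Y_i>t)=2e^{-t}-e^{-2t}$,
$$Ea_{0,2}=\int_0^\infty(2e^{-t}-e^{-2t})^2dt=\int_0^\infty(4e^{-2t}-4e^{-3t}+e^{-4t})\,dt=2-\tfrac43+\tfrac14=\tfrac{11}{12}.$$
Chaining best two-step pieces bounds $a_{0,2k}$ by a sum of $k$ i.i.d. copies of $a_{0,2}$, so $\mu(2)\le\frac{11}{24}$ and $2\mu(2)\le\frac{11}{12}<1$.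

**Step: the lower bound in Theorem 2.** *The purpose is to show that for small $x$ the expected number of paths with $t(r)\le xn$ is summable in $n$.* Let $d\ge2$ and $0<x<1$. For each of the $d^n$ paths, $t(r)$ is a sum of $n$ independent exponentials, and $Ee^{-\theta X}=1/(1+\theta)$. With $\theta=\frac1x-1>0$, the union bound and Chernoff give
$$P(a_{0,n}\le xn)\le d^n\Big(\frac{e^{\theta x}}{1+\theta}\Big)^n=(d\,x\,e^{1-x})^n.$$
The function $xe^{1-x}$ increases from $0$ to $1$ on $(0,1]$, so $x_d\in(0,1)$ exists and is unique, and $d\,x\,e^{1-x}<1$ for $x<x_d$. For such $x$ the probabilities are summable, so by Borel–Cantelli $a_{0,n}>xn$ for all large $n$, and $\mu(d)\ge x$. Letting $x\uparrow x_d$,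
$$d\mu(d)\ge d\,x_d=e^{x_d-1}>e^{-1}.$$
In particular $x_d\ge\frac1{ed}$, and therefore $d\,x_d=e^{-1}e^{x_d}\ge e^{-1}(1+x_d)\ge e^{-1}\big(1+\frac1{ed}\big)=e^{-1}+\frac1{e^2d}$. $\square$

For $d=2$ one finds $x_2\approx0.232$, so $0.46\le2\mu(2)\le0.92$. It remains to prove the upper bounds.

## 4. The second moment of the number of fast paths explodes for $c<\frac12$

For an upper bound we must show that fast paths exist. The natural attempt is to fix $c>e^{-1}$, let $N_n$ be the number of paths $r$ from $0$ to $H_n$ with $d\,t(r)\le cn$, and apply $P(N_n>0)\ge(EN_n)^2/EN_n^2$.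

Let $T_k$ be a sum of $k$ independent exponentials. From its density $x^{k-1}e^{-x}/(k-1)!$,
$$e^{-y/d}\,\frac{y^k}{k!}\ \le\ d^kP(dT_k\le y)\ \le\ \frac{y^k}{k!}.\tag{1}$$
With the Stirling bounds, $e^{-cn/d}(ec)^n/(e\sqrt n)\le EN_n\le(ec)^n$. So for $ec>1$ and large $d$ the first moment grows exponentially, which is encouraging.

Now take a rational $\theta\in(0,1)$ and $n$ with $k=\theta n$ an integer. Look at pairs of paths that share their first $k$ steps, where the shared piece is *twice as fast as required*. For a path $r_1$ from $0$ to $H_k$, let $N'(r_1)$ be the number of continuations $r_2$ to $H_n$ with $d\,t(r_2)\le c(1-\frac\theta2)n$. If $d\,t(r_1)\le\frac{c\theta}2n$, each such continuation yields a path counted by $N_n$. So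
$$N_n^2\ge\sum_{r_1}1\{d\,t(r_1)\le \tfrac{c\theta}2n\}\,N'(r_1)^2.$$
The two factors are independent, and $E[N'^2]\ge(EN')^2$. Using the lower bound in (1) and Stirling,
$$EN_n^2\ \ge\ \frac{e^{-2cn/d}}{e^3n^{3/2}}\Big(\frac{ec}2\Big)^{\theta n}\Big(ec\,\frac{1-\theta/2}{1-\theta}\Big)^{2(1-\theta)n}.$$
Dividing by $(EN_n)^2\le(ec)^{2n}$,
$$\frac1n\log\frac{EN_n^2}{(EN_n)^2}\ge R(\theta)-\frac{2c}d-O\Big(\frac{\log n}n\Big),\qquad R(\theta)=-\theta\log(2ec)+2(1-\theta)\log\Big(1+\frac{\theta}{2(1-\theta)}\Big).$$
Here $R(0)=0$ and $R'(0)=-\log(2ec)+1=\log\frac1{2c}$. So if $e^{-1}<c<\frac12$, some rational $\theta$ has $R(\theta)>0$, and for all $d>2c/R(\theta)$ the ratio grows exponentially along these $n$. Cauchy–Schwarz then gives only an exponentially small lower bound for $P(N_n>0)$, which says nothing about $\mu(d)$.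

The point of failure is visible. The second moment is carried by pairs that share an *unusually fast initial piece*: such a piece is rare, but both paths profit from it. We should count only paths that never run ahead of schedule.

## 5. A tube around the line of slope $c$, and a delay equation

For a path $r$ with edges $b_1,\dots,b_n$ put
$$S_k=d\sum_{i\le k}X(b_i)-ck,\qquad S_0=0,$$
and keep only paths with $S_k\in[0,W]$ for all $k$. The condition $S_k\ge0$ forbids a fast start. The condition $S_k\le W$ forbids a path that first falls far behind and then makes up the loss in one very fast piece, a piece that another path could share. Both constraints cost something, and the question is whether any $c>e^{-1}$ survives them.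

Here is a heuristic answer, which tells us what function to use. The expected number of surviving paths is governed by
$$(Qh)(s)=d\,E\,h(s+dX-c),$$
where $h=0$ outside $[0,W]$. Since $dX$ has density $\frac1de^{-v/d}$, for large $d$ this is close to $\int_{(s-c)^+}^Wh(s')\,ds'$. Write $h(s)=f(s/c)$ and $W=cw$. Then the condition "eigenvalue $1$" reads $f(t)=c\int_{(t-1)^+}^wf$. For $t>1$, differentiating gives the delay equation
$$f'(t)=-c\,f(t-1).$$
Exponentials $e^{\lambda t}$ solve it when $-\lambda e^\lambda=c$. For real $\lambda$ the maximum of $-\lambda e^\lambda$ is $e^{-1}$, attained at $\lambda=-1$. So for $c>e^{-1}$ there is no real root. A complex root $\lambda=-\alpha+i\omega$ gives an oscillating solution $e^{-\alpha t}\sin\omega t$, whose first positive half-wave has length $\pi/\omega$, and we place the tube under this half-wave. Separating real and imaginary parts of $\lambda=-ce^{-\lambda}$ gives $\alpha=ce^\alpha\cos\omega$ and $\omega=ce^\alpha\sin\omega$, that is,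
$$\alpha=\omega\cot\omega,\qquad c=\frac{\omega}{\sin\omega}\,e^{-\omega\cot\omega}.$$
As $\omega\downarrow0$ the tube gets longer and $c\downarrow e^{-1}$. For instance $\omega=\pi/3$ gives $c\approx0.661$ with $\pi/\omega-1=2$, and $\omega=\pi/6$ gives $c\approx0.423$ with $\pi/\omega-1=5$.

We now make this rigorous. Section 6 treats the combinatorics of two paths, Section 7 the function on the tube, and Section 8 the weighted count.

## 6. How two random directed walks share steps

Choosing a pair of paths uniformly means running independent walks $V,V'$ on $\mathbb Z^d$ from $0$, each step uniform on $\{e_1,\dots,e_d\}$. Let $D_k=V_k-V_k'$ and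
$$q_d=P(\exists k\ge2:\ D_k=0\mid V_1\neq V_1').$$

**Lemma 1.** There is an absolute constant $C_0$ with $q_d\le C_0d^{-2}$ for all $d\ge4$.

*Proof.* *We bound the probability of meeting at each time $k$ and sum.*

*Time $k=2$.* Let the first steps be $e_i\ne e_j$ and the second steps $e_k,e_l$. Then $D_2=0$ means $e_i+e_k=e_j+e_l$, which forces $k=j$, $l=i$. So $P(D_2=0\mid V_1\ne V_1')=d^{-2}$.

*Times $k\ge3$.* Put $m_k=\max_xP(V_k=x)$. Since $P(D_k=0)=\sum_xP(V_k=x)^2\le m_k$ and $P(V_1\neq V_1')=1-\frac1d\ge\frac34$,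
$$P(D_k=0\mid V_1\ne V_1')\le\frac{P(D_k=0)}{1-1/d}\le\tfrac43m_k .$$

*Range $3\le k<d$.* We have $P(V_k=x)=\frac{k!}{x_1!\cdots x_d!}d^{-k}\le k!\,d^{-k}$. The bound $k!\,d^{-k}$ is non-increasing in $k$ for $k\le d$, as consecutive ratios are $(k+1)/d\le1$. The term $k=3$ is $6d^{-3}$, and the fewer than $d$ others are at most $24d^{-4}$ each, so $\sum_{3\le k<d}m_k\le6d^{-3}+d\cdot24d^{-4}=30d^{-3}$.

*Range $k\ge d$.* The sequence $m_k$ is non-increasing, because $P(V_{k+1}=x)=\frac1d\sum_iP(V_k=x-e_i)\le m_k$. For $k=qd$ the multinomial coefficient is largest when all coordinates equal $q$, so by the Stirling bounds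
$$m_{qd}=\frac{(qd)!}{(q!)^dd^{qd}}\le\frac{e\sqrt{qd}\,(qd/e)^{qd}}{(2\pi q)^{d/2}(q/e)^{qd}d^{qd}}=e\sqrt{qd}\,(2\pi q)^{-d/2}.$$
Group the times $k\in[qd,(q+1)d)$ and use $q^{(1-d)/2}\le q^{-3/2}$ for $d\ge4$:
$$\sum_{k\ge d}m_k\le\sum_{q\ge1}d\,m_{qd}\le e\,d^{3/2}(2\pi)^{-d/2}\sum_{q\ge1}q^{-3/2}\le3e\,d^{3/2}(2\pi)^{-d/2}.$$

In total $q_d\le d^{-2}+\frac43\big(30d^{-3}+3e\,d^{3/2}(2\pi)^{-d/2}\big)$, which is at most $C_0d^{-2}$ because $d^{7/2}(2\pi)^{-d/2}$ is bounded. $\square$

**Definition (shared steps and runs).** Step $k$ is *shared* if $V_{k-1}=V'_{k-1}$ and $V_k=V_k'$, i.e. both walks use the same edge. A *run* is a maximal interval of consecutive shared steps among the steps $1,\dots,n$.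

*Example.* Let $d=2$, $n=5$, let $V$ take steps $e_1,e_1,e_2,e_1,e_1$ and $V'$ take steps $e_1,e_2,e_1,e_1,e_1$. Step $1$ is shared. At step $2$ the walks separate. At step $3$ they meet again at $2e_1+e_2$, but this step is not shared. Steps $4,5$ are shared. The runs are $\{1\}$ and $\{4,5\}$.

**Lemma 2.** Let $M\ge1$, $\rho>1$ and
$$G_n=E\prod_{\text{runs }I\text{ in }[1,n]}M\,(d/\rho)^{|I|},\qquad A=\frac{M\rho}{\rho-1}.$$
If $q_dA\le\frac12$, then $G_n\le2A$ for all $n\ge0$.

*Proof.* *We decompose according to the first run and the first re-meeting, and use induction on $n$.* Since $A\ge M\ge1$, we have $G_0=1\le2A$. Let $n\ge1$, assume the claim for smaller indices, and let $K\le n$ be the number of initial shared steps.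

For $k<n$, $P(K=k)=d^{-k}(1-\frac1d)$. On this event the initial run contributes $M^{1\{k\ge1\}}(d/\rho)^k\le M(d/\rho)^k$, and $D_{k+1}\ne0$. Let $J\ge k+2$ be the first later time with $D_J=0$, with $J=\infty$ if there is none. By the Markov property $P(J<\infty\mid K=k)=q_d$. No step in $k+1,\dots,\min(J,n)$ is shared: step $k+1$ ends at distinct vertices, and steps $k+2,\dots,J$ start at distinct vertices. So if $J>n$ there are no further runs. If $J=j\le n$, the remaining runs are those of a fresh pair of walks during $n-j$ steps, with mean factor $G_{n-j}$ by the strong Markov property. Hence the later runs contribute in mean at most $1+q_d\max_{j<n}G_j$.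

For $k=n$ the contribution is $d^{-n}M(d/\rho)^n=M\rho^{-n}$. Altogether
$$G_n\le\sum_{k=0}^nM\rho^{-k}\Big(1+q_d\max_{j<n}G_j\Big)\le A(1+2q_dA)\le2A.\qquad\square$$

A run of length $\ell$ has weight $M(d/\rho)^\ell$ and its $\ell$ shared steps cost probability $d^{-\ell}$, so $\rho>1$ makes long runs harmless. Each additional run requires the walks to meet again, which costs $q_d\le C_0d^{-2}$, and this pays for its factor $A$. So $M$ may even grow almost like $d^2$, which is where the rate in Theorem 2 will come from.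

## 7. A positive function on the tube

For $\omega\in(0,\pi/2)$ put
$$\alpha=\omega\cot\omega,\quad\beta=\beta(\omega)=\frac\omega{\sin\omega}e^{-\omega\cot\omega},\quad g(t)=e^{-\alpha t}\sin\omega t,\quad w=\frac\pi\omega-1>1.$$
Since $\tan\omega>\omega$, $\alpha\in(0,1)$.

**Step: the delay equation.** *We verify the identity found in Section 5.* With $\lambda=-\alpha+i\omega$ and $\beta e^\alpha=\omega/\sin\omega$,
$$-\beta e^{-\lambda}=-\beta e^\alpha\cos\omega+i\beta e^\alpha\sin\omega=-\alpha+i\omega=\lambda.$$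
As $g=\operatorname{Im}e^{\lambda t}$, we get $g'=\operatorname{Im}\lambda e^{\lambda t}=\operatorname{Im}(-\beta e^{\lambda(t-1)})$, that is,
$$g'(t)=-\beta\,g(t-1)\qquad(t\in\mathbb R).\tag{2}$$

**Step: shape and integral identity.** *This turns (2) into a statement about integrals over the tube.* We have $g<0$ on $(-1,0)$ and $g>0$ on $(0,\pi/\omega)=(0,w+1)$. By (2), $g$ increases on $[0,1]$ and decreases on $[1,w+1]$, and $g(w+1)=0$. Integrating (2) from $t$ to $w+1$,
$$\int_{t-1}^wg=\frac{g(t)-g(w+1)}\beta=\frac{g(t)}\beta\qquad(1\le t\le w+1).\tag{3}$$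

**Step: flattening.** *We need a function whose maximum and minimum on $[0,w]$ have bounded ratio, but $g(0)=0$.* So define
$$f(t)=g(\max(t,1)),\qquad t\in[0,w].$$
Then $f>0$, $f\ge g$ on $[0,w]$ (on $[0,1]$ because $g(1)\ge g(t)$), and
$$\int_{(t-1)^+}^wf\ \ge\ \frac{f(t)}\beta\qquad(0\le t\le w).\tag{4}$$
Indeed, for $t\ge1$ the left side is at least $\int_{t-1}^wg=g(t)/\beta=f(t)/\beta$; for $t\le1$ it is at least $\int_0^wg=g(1)/\beta=f(t)/\beta$, by (3) at $t=1$. Moreover $f$ is non-increasing and $\sin\omega w=\sin(\pi-\omega)=\sin\omega$, so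
$$\frac{\max f}{\min f}=\frac{g(1)}{g(w)}=\frac{e^{-\alpha}\sin\omega}{e^{-\alpha w}\sin\omega}=e^{\alpha(w-1)}=e^{\alpha(\pi/\omega-2)}\le e^{\pi/\omega-2}.\tag{5}$$

## 8. A weighted count of paths in the tube

**Proposition.** Let $\omega\in(0,\pi/2)$, $\kappa>1$, $c=\kappa\beta(\omega)$, $W=cw$, $\rho=\kappa e^{-c/d}$, $M=e^{W/d}e^{\pi/\omega-2}$. If $d\ge4$, $\rho>1$ and $q_dM\rho/(\rho-1)\le\frac12$, then $d\mu(d)\le c$.

*Proof.*

**Step 1: from the limit to finite $d$.** *We convert (4) into an inequality for the true operator $Q$.* Let $\hat f(s)=e^{s/d}f(s/c)$ on $[0,W]$ and $\hat f=0$ elsewhere. By (5), $\max_{[0,W]}\hat f/\min_{[0,W]}\hat f\le M$. For $s=ct\in[0,W]$, substitute $s'=s+v-c$ in the expectation over $v=dX$; the condition $v\ge0$ becomes $s'\ge s-c$. Then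
$$(Q\hat f)(s)=\int_{(s-c)^+}^We^{-(s'-s+c)/d}e^{s'/d}f(s'/c)\,ds'=e^{(s-c)/d}\,c\int_{(t-1)^+}^wf\ \ge\ e^{(s-c)/d}\,\frac c\beta\,f(t)=\rho\,\hat f(s).$$
The exponential factor in $\hat f$ was chosen to cancel the one in the density.

**Step 2: from inequality to equality.** *The inequality $Q\hat f\ge\rho\hat f$ helps the first moment, but the second moment needs upper bounds; we thin so that both are controlled.* On $[0,W]$ put $p(s)=\rho\hat f(s)/(Q\hat f)(s)\in(0,1]$. Then
$$p(s)\,E\hat f(s+dX-c)=\frac\rho d\,\hat f(s)\qquad(s\in[0,W]).\tag{6}$$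

**Step 3: weights and first moment.** *We define the weighted count and compute its mean exactly.* For a path $r$ from $0$ to $H_n$, with $S_k$ as in Section 5, let
$$\Phi(r)=\frac{\hat f(S_n)}{\hat f(0)}\prod_{k=0}^{n-1}p(S_k)\cdot1\{S_k\in[0,W],\ 1\le k\le n\},\qquad Z_n=\sum_r\Phi(r),$$
where a product containing a zero indicator is read as $0$. Integrate out the last increment: by (6), $p(S_{n-1})E[\hat f(S_n)\mid S_{n-1}]=\frac\rho d\hat f(S_{n-1})$ on $S_{n-1}\in[0,W]$. Repeating this $n$ times, $E\Phi(r)=(\rho/d)^n$. As there are $d^n$ paths, $EZ_n=\rho^n$.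

**Step 4: second moment.** *We bound $E[\Phi(r)\Phi(r')]$ by the run product of Lemma 2.* Fix paths $r,r'$, with processes $S,S'$. At a shared step both use the same edge and have the same increment. At an unshared step the two edges are distinct, so the increments are independent. Different steps are independent. For $0\le k\le n$ and $s,s'\in[0,W]$ let
$$U_k(s,s')=E\Big[\hat f(S_n)\hat f(S_n')\prod_{i=k}^{n-1}p(S_i)p(S_i')\prod_{i=k+1}^n1\{S_i,S_i'\in[0,W]\}\ \Big|\ S_k=s,\,S_k'=s'\Big].$$
We claim that whenever steps $k$ and $k+1$ do not lie in a common run,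
$$U_k(s,s')\le(\rho/d)^{2(n-k)}\prod_{\text{runs }I\subset[k+1,n]}M(d/\rho)^{|I|}\ \hat f(s)\hat f(s').\tag{7}$$
The proof goes backward from $k=n$, where both sides are $\hat f(s)\hat f(s')$.

If step $k+1$ is unshared, then $k+1$ is again an admissible index. Apply (7) there; since $\hat f$ vanishes off $[0,W]$, it remains to compute
$$p(s)p(s')E[\hat f(S_{k+1})]\,E[\hat f(S'_{k+1})]=(\rho/d)^2\hat f(s)\hat f(s')$$
by independence and (6). This is (7) at $k$.

If a run of length $\ell$ starts at step $k+1$, apply (7) at $k+\ell$. It remains to bound the expectation, over the run, of $\hat f(S_{k+\ell})\hat f(S'_{k+\ell})$ times the factors $p$ and the indicators. Bound all factors $p(S'_i)$ and all indicators for $S'$ by $1$ (here $p\le1$ is essential), and $\hat f(S'_{k+\ell})$ by $\max\hat f$. What is left involves only $S$ and equals $(\rho/d)^\ell\hat f(s)$ by $\ell$ uses of (6). Since $s'\in[0,W]$, $\max\hat f\le M\hat f(s')$, so the expectation is at most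
$$\max\hat f\,(\rho/d)^\ell\hat f(s)\le M(\rho/d)^\ell\hat f(s)\hat f(s')=(\rho/d)^{2\ell}\,M(d/\rho)^\ell\,\hat f(s)\hat f(s').$$
This proves (7) at $k$.

At $k=0$, $s=s'=0$, dividing by $\hat f(0)^2$, we obtain $E[\Phi(r)\Phi(r')]\le(\rho/d)^{2n}\prod_{\text{runs}}M(d/\rho)^{|I|}$. Summing over the $d^{2n}$ pairs means averaging over $(V,V')$ and multiplying by $d^{2n}$. So $EZ_n^2\le\rho^{2n}G_n$, and Lemma 2 gives
$$\frac{EZ_n^2}{(EZ_n)^2}\le G_n\le\frac{2M\rho}{\rho-1}.$$

**Step 5: conclusion.** *A probability bounded below uniformly in $n$ is enough, since $\mu(d)$ is a constant.* By Cauchy–Schwarz, $P(Z_n>0)\ge\delta:=\frac{\rho-1}{2M\rho}>0$ for all $n$. On $\{Z_n>0\}$ some path has $S_n\le W$, i.e. $d\,t(r)\le cn+W$. So $P(a_{0,n}\le(cn+W)/d)\ge\delta$ for all $n$. If $\mu(d)>c/d$, these probabilities would tend to $0$, because $a_{0,n}/n\to\mu(d)$ almost surely. Hence $\mu(d)\le c/d$. $\square$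

## 9. Choosing the tube: proofs of Theorems 1 and 2

**Proof of Theorem 1.** *Here $\omega$ and $\kappa$ stay fixed while $d\to\infty$.* As $\omega\downarrow0$, $\omega/\sin\omega\to1$ and $\omega\cot\omega\to1$, so $\beta(\omega)\to e^{-1}$. Given $\eta>0$, fix $\omega$ and $\kappa>1$ with $c=\kappa\beta(\omega)<e^{-1}+\eta$. As $d\to\infty$, $\rho=\kappa e^{-c/d}\to\kappa>1$, $M=e^{W/d}e^{\pi/\omega-2}$ stays bounded, and $q_d\to0$ by Lemma 1. So the Proposition applies for all large $d$, and $\limsup d\mu(d)\le e^{-1}+\eta$. With the lower bound $d\mu(d)>e^{-1}$ of Section 3, $d\mu(d)\to e^{-1}$. $\blacksquare$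

**Proof of Theorem 2.** The lower bound is in Section 3. *For the upper bound we let the tube grow with $d$, as far as $q_dM\rho/(\rho-1)\le\frac12$ permits.* Take
$$\kappa=1+(\log d)^{-3},\qquad\frac\pi\omega=2\log d-4\log\log d.$$
For large $d$ we have $\omega\in(0,\pi/2)$, and:

* $c=\kappa\beta(\omega)\le1$, since $c\to e^{-1}$; hence $\rho\ge\kappa(1-\frac1d)\ge1+\frac12(\log d)^{-3}$;
* $\rho\le\kappa\le2$; hence $\rho/(\rho-1)\le4(\log d)^3$;
* $W=c(\pi/\omega-1)\le2\log d$, so $e^{W/d}\le 2$ and $M\le2e^{\pi/\omega}=2d^2(\log d)^{-4}$.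

By Lemma 1,
$$q_d\,\frac{M\rho}{\rho-1}\le C_0d^{-2}\cdot2d^2(\log d)^{-4}\cdot4(\log d)^3=\frac{8C_0}{\log d}\le\frac12$$
for large $d$, and the Proposition gives $d\mu(d)\le c$.

It remains to expand $c$. From $\frac\omega{\sin\omega}=1+\frac{\omega^2}6+O(\omega^4)$ and $\omega\cot\omega=1-\frac{\omega^2}3+O(\omega^4)$,
$$\beta(\omega)=e^{-1}\Big(1+\frac{\omega^2}6+O(\omega^4)\Big)\Big(1+\frac{\omega^2}3+O(\omega^4)\Big)=e^{-1}\Big(1+\frac{\omega^2}2+O(\omega^4)\Big).$$
Also $\omega=\frac\pi{2\log d}\big(1+O(\frac{\log\log d}{\log d})\big)$, so $\frac{\omega^2}2=\frac{\pi^2}{8(\log d)^2}+O\big(\frac{\log\log d}{(\log d)^3}\big)$. The factor $\kappa$ changes $c$ by $O((\log d)^{-3})$, and the $\omega^4$ term by $O((\log d)^{-4})$. Hence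
$$c=\frac1e\Big(1+\frac{\pi^2}{8(\log d)^2}\Big)+O\Big(\frac{\log\log d}{(\log d)^3}\Big).\qquad\blacksquare$$

**Remark (an infinite path in the tube).** Under the hypotheses of the Proposition, the events "some path of length $n$ has $0\le S_k\le W$ for all $k\le n$" decrease in $n$ and each has probability at least $\delta$, so their intersection does too. On the intersection, the finite paths that stay in the tube form an infinite, finitely branching tree. By König's lemma, with probability at least $\delta$ there is one infinite path with $0\le S_k\le W$ for all $k$. With the parameters just chosen, $W=O(\log d)$.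

## 10. Regularly varying passage times: proof of Theorem 3

Write $x^*=\dfrac a{e\,\Gamma(1+a)^{1/a}}$, so that $e^a\,\Gamma(1+a)(x^*/a)^a=1$.

### 10.1 Existence of $\mu_F(d)$ for $d\ge d_0$

*We use subadditivity for the mean and a one-sided law of large numbers.* Continue an optimal path to $H_m$ optimally from its endpoint. The endpoint depends only on edges below level $m$, and the continuation uses only edges above. So
$$a_{0,m+n}\le a_{0,m}+a',$$
where $a'$ is a copy of $a_{0,n}$ independent of $a_{0,m}$. Since $a_{0,1}=\min(X_1,\dots,X_d)$ is integrable for $d\ge d_0$, $Ea_{0,n}\le nEa_{0,1}<\infty$, and by Fekete's subadditive lemma $Ea_{0,n}/n\to\mu_F:=\inf_nEa_{0,n}/n$.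

Fix $m$ and write $n=km+r$ with $0\le r<m$. By iteration $a_{0,n}$ is at most a sum of $k$ i.i.d. copies of $a_{0,m}$ plus $r<m$ copies of $a_{0,1}$. By the law of large numbers, $P(a_{0,n}/n>Ea_{0,m}/m+\epsilon)\to0$ for each $\epsilon>0$. Choosing $m$ with $Ea_{0,m}/m<\mu_F+\epsilon$ shows that $(a_{0,n}/n-\mu_F)^+\to0$ in probability.

The greedy path bounds $a_{0,n}/n$ by an average of $n$ i.i.d. integrable variables. Such averages converge in $L^1$, hence are uniformly integrable, and so is $a_{0,n}/n$. So $(a_{0,n}/n-\mu_F)^+\to0$ in $L^1$. Finally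
$$E(a_{0,n}/n-\mu_F)^-=E(a_{0,n}/n-\mu_F)^+-E(a_{0,n}/n-\mu_F)\to0.$$
So $a_{0,n}/n\to\mu_F$ in $L^1$.

### 10.2 The scale $u_d$

*We show that $u_d$ is the right unit: $dF(xu_d)\to x^a$.* By regular variation and monotonicity $F>0$ on $(0,\infty)$, so $u_d\to0$. Since $F$ is right-continuous with $F(0)=0$, $u_d>0$ and $F(u_d)\ge\frac1d$. For $\epsilon\in(0,1)$, $F((1-\epsilon)u_d)\le\frac1d\le F(u_d)$, so
$$1\le dF(u_d)\le\frac{F(u_d)}{F((1-\epsilon)u_d)}\to(1-\epsilon)^{-a}.$$
Letting $\epsilon\downarrow0$, $dF(u_d)\to1$, and regular variation gives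
$$dF(xu_d)\to x^a\qquad(x>0).\tag{8}$$

### 10.3 Lower bound

*We repeat the counting of Section 3; it needs the Laplace transform $\varphi(\tau)=Ee^{-\tau X}$ for large $\tau$.* Karamata's Abelian theorem (Feller, *An Introduction to Probability Theory and Its Applications*, Vol. II, Sec. XIII.5, with the roles of $0$ and $\infty$ interchanged) says
$$\varphi(\tau)\sim\Gamma(1+a)\,F(1/\tau)\qquad(\tau\to\infty).\tag{9}$$
A direct proof is short. Writing $e^{-\tau X}=\int_X^\infty\tau e^{-\tau t}dt$ and using Fubini, $\varphi(\tau)=\int_0^\infty e^{-y}F(y/\tau)\,dy$. Put $t=1/\tau$. The integrand of $\varphi(\tau)/F(t)=\int_0^\infty e^{-y}\frac{F(yt)}{F(t)}dy$ tends to $e^{-y}y^a$, whose integral is $\Gamma(1+a)$. For domination, choose $t_0>0$ with $F(2t)\le2^{a+1}F(t)$ for $0<t\le t_0$. If $y>1$ and $yt\le t_0$, take $j$ with $2^{j-1}<y\le2^j$; then $F(yt)\le F(2^jt)\le2^{(a+1)j}F(t)\le(2y)^{a+1}F(t)$. For $y\le1$ the ratio is at most $1$. So on $\{y\le\max(1,t_0/t)\}$ dominated convergence applies, with dominating function $e^{-y}(1+(2y)^{a+1})$.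 The rest contributes at most $e^{-t_0/t}/F(t)$ for $t<t_0$. The same bound with $y=t_0/t$ gives $F(t)\ge F(t_0)(t/2t_0)^{a+1}$, so this tends to $0$. This proves (9).

By (9) and (8), $d\varphi(\lambda/u_d)\to\Gamma(1+a)\lambda^{-a}$ for each $\lambda>0$. For $0<x<x^*$ take $\lambda=a/x$. The union bound and Chernoff give
$$P(a_{0,n}\le nxu_d)\le\big(d\,e^{\lambda x}\varphi(\lambda/u_d)\big)^n,\qquad d\,e^{\lambda x}\varphi(\lambda/u_d)\to e^a\,\Gamma(1+a)(x/a)^a<1.$$
So for all large $d$ the probability tends to $0$ as $n\to\infty$, and $\mu_F(d)\ge xu_d$. Letting $x\uparrow x^*$, $\liminf\mu_F(d)/u_d\ge x^*$.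

### 10.4 Upper bound by fast blocks

Let $c>x^*$. Section 8 rests on an explicit function for the exponential law. Here we control the early behaviour of a path differently: we cut it into blocks of $L$ steps and require *every block* to be fast. The requirement on each block involves only its own edges, so a shared fast start gives no advantage later.

**Step 1: one block.** *We choose $L$ such that the expected number of fast blocks from a vertex exceeds $1$.* Let $p=P(X_1+\dots+X_L\le cLu_d)$ and $m_d=d^Lp$. The measures $\nu_d(dx)=d\,P(X/u_d\in dx)$ on $[0,cL]$ converge weakly to $ax^{a-1}dx$, since by (8) their distribution functions and total masses converge. The same holds for their $L$-fold products. As the variables are nonnegative, $X_1+\dots+X_L\le cLu_d$ forces each $X_i/u_d\in[0,cL]$. So $m_d$ is the mass given by the product measure to $\{\sum x_i\le cL\}$, a set with Lebesgue-null boundary. By Dirichlet's integral, $\int_{x_i\ge 0,\,\sum x_i\le T}\prod x_i^{a-1}dx=\Gamma(a)^LT^{aL}/\Gamma(aL+1)$, we get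
$$m_d\to m:=\frac{\Gamma(1+a)^L(cL)^{aL}}{\Gamma(aL+1)}.$$
By Stirling's formula $\log\Gamma(z+1)=z\log z-z+O(\log z)$,
$$\frac1L\log m\to\log\Gamma(1+a)+a\log\frac{ce}a>0\qquad(L\to\infty),$$
positive exactly because $c>x^*$. Fix $L$ with $m>1$. For $a=1$ one has $m=(cL)^L/L!$, so $L=1$ needs $c>1$ (the greedy path), $L=2$ needs $c>1/\sqrt2\approx0.707$, and $L=3$ needs $c>(2/9)^{1/3}\approx0.606$.

Put $\rho=((1+m)/2)^{1/L}>1$ and $B=(cL)^a+1$. For large $d$,
$$m_d\ge\rho^L\qquad\text{and}\qquad F(cLu_d)\le B/d.$$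

**Step 2: pairs of paths, block by block.** *We express the second moment through the two walks.* Divide paths from $0$ to $H_{nL}$ into $n$ blocks of $L$ steps. Call a path good if each block has passage time at most $cLu_d$, and let $N$ be the number of good paths. Then $EN=d^{nL}p^n=m_d^n$. For a pair of paths, different blocks involve different levels and are independent, so
$$\frac{EN^2}{(EN)^2}=E\prod_{\text{blocks}}R,\qquad R=\frac{P(\text{both blocks have passage time}\le cLu_d)}{p^2},$$
where the outer expectation is over $V,V'$. As edges are i.i.d., $R$ depends only on the number $j$ of shared steps in the block: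

* $j=0$: $R=1$ by independence.
* $j=L$: $R=1/p=d^L/m_d\le(d/\rho)^L$.
* $1\le j<L$: each of the $2L-j$ distinct edges must have passage time at most $cLu_d$, so $R\le(B/d)^{2L-j}d^{2L}m_d^{-2}\le Cd^j$ with $C=B^{2L}\ge1$, using $m_d\ge1$ and $B\ge1$.

**Step 3: from blocks to runs.** *We distribute these factors over runs so that Lemma 2 applies.* A block with $j=L$ lies in a single run. A block with $1\le j<L$ may meet several runs, in $j_1,j_2,\dots$ steps with $\sum j_i=j$. Since $C\ge1$, its factor satisfies $Cd^j\le\prod_iCd^{j_i}$, and we attribute $Cd^{j_i}$ to the $i$-th of these runs. A run of length $\ell$, being an interval, contains some number $h$ of full blocks and meets at most two other blocks, each in fewer than $L$ steps; so $h\ge\ell/L-2$. Its total attributed weight is therefore at most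
$$C^2d^\ell\rho^{-Lh}\le C^2d^\ell\rho^{-L(\ell/L-2)}=M(d/\rho)^\ell,\qquad M=C^2\rho^{2L}\ge1.$$
Thus $EN^2/(EN)^2\le G_{nL}$ with these $M$ and $\rho$.

**Step 4: conclusion.** *We apply Lemma 2 with constants that do not depend on $d$.* Since $M,\rho$ are independent of $d$ and $q_d\to0$ by Lemma 1, for large $d$ we have $q_dA\le\frac12$ with $A=M\rho/(\rho-1)$. By Lemma 2 and Cauchy–Schwarz, $P(N>0)\ge\delta:=\frac1{2A}>0$ for all $n$. A good path has passage time at most $cLn\,u_d$, so $P(a_{0,nL}\le cLn\,u_d)\ge\delta$ for all $n$. Since $a_{0,n}/n\to\mu_F(d)$ in probability by Section 10.1, $\mu_F(d)\le cu_d$ for all large $d$, i.e. $\limsup\mu_F(d)/u_d\le c$. Letting $c\downarrow x^*$ and combining with Section 10.3, $\mu_F(d)/u_d\to x^*$. $\blacksquare$
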